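# Additivity of quasi-measures over $\aleph_2$ closed sets

## 1. A guess based on Martin's axiom, and its first tests

Cut a closed set into $\kappa$ disjoint closed pieces. Is its size the sum of the sizes of the pieces? For "size" in the sense of a quasi-measure, the first guess is: *under Martin's axiom this holds for every $\kappa<2^{\aleph_0}$, because Martin's axiom makes sets of size less than the continuum behave like countable ones.* Let us fix the terms and test this guess.

**Definition.** Let $X$ be a compact Hausdorff space and $\mathcal A=\mathcal A(X)$ the collection of all subsets of $X$ that are open or closed. A *quasi-measure* on $X$ is a real-valued, non-negative function $\mu$ on $\mathcal A$ such that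

1. $\mu(A)+\mu(X\setminus A)=\mu(X)$ for $A\in\mathcal A$;
2. $\mu(A_1)\le\mu(A_2)$ for $A_1\subseteq A_2$ in $\mathcal A$;
3. $\mu(A_1\cup A_2)=\mu(A_1)+\mu(A_2)$ whenever $A_1,A_2,A_1\cup A_2\in\mathcal A$ and $A_1\cap A_2=\emptyset$;
4. $\mu(U)=\sup\{\mu(C):C\text{ closed},\,C\subseteq U\}$ for $U$ open.

For example, the restriction to $\mathcal A$ of a finite regular Borel measure, such as Lebesgue measure on $[0,1]$ or a point mass, is a quasi-measure: (1)–(3) are special cases of additivity and (4) is inner regularity. The point of the definition is that (3) asks for additivity only when the two sets *and their union* are open or closed.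

**Definition.** For a cardinal $\kappa$, a quasi-measure $\mu$ on $X$ is *$\kappa$-additive* if, whenever $\{C_\alpha:\alpha<\kappa\}$ is a pairwise disjoint collection of closed sets whose union $C$ is closed, $\mu(C)=\sum_{\alpha<\kappa}\mu(C_\alpha)$, the sum being the supremum of the finite partial sums.

Four consequences of the axioms will be used all the time. First, (3) with $A_1=A_2=\emptyset$ gives $\mu(\emptyset)=0$. So families may be padded with empty sets, and $\kappa$-additivity implies $\lambda$-additivity for all $\lambda\le\kappa$. Second, for closed $F$, (1) and (4) give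
$$\mu(F)=\mu(X)-\sup\{\mu(C):C\subseteq X\setminus F\text{ closed}\}=\inf\{\mu(U):U\supseteq F\text{ open}\},\tag{1.1}$$
by passing to $U=X\setminus C$. Third, by (3), $\mu$ is additive on finitely many disjoint closed sets. Fourth, it follows with (2) that $\sum_\alpha\mu(C_\alpha)\le\mu(C)$ always holds in the definition of $\kappa$-additivity; only "$\ge$" is in question.

The question comes from the paper *Additivity of Quasi-Measures* (http://www.ams.org/journals/proc/1998-126-10/S0002-9939-98-04494-3/S0002-9939-98-04494-3.pdf), with this background. In ZFC every quasi-measure is countably additive. Under CH, Lebesgue measure on $[0,1]$ is not $\aleph_1$-additive, and there are also proper quasi-measures (those with no nonzero measure beneath them) that are not $\aleph_1$-additive. Under $MA+\neg CH$ every quasi-measure is $\aleph_1$-additive. **The problem:** is it consistent with ZFC that for some $\kappa\ge\aleph_2$ every quasi-measure on every compact Hausdorff space is $\kappa$-additive?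

**First test: how far can additivity reach?** Not to the continuum. If $\kappa\ge2^{\aleph_0}$, then $[0,1]$ is the union of its singletons, padded with empty sets to a family of size $\kappa$; the union has Lebesgue measure $1$ and the sum is $0$. If one insists on nonempty pieces, take $[0,1]\sqcup\alpha D$, where $\alpha D$ is the one-point compactification of a discrete set of size $\kappa$, with Lebesgue measure on $[0,1]$ and $0$ on $\alpha D$, and use all $\kappa$ singletons. So the guess is the most one can hope for.

**Second test: honest measures.** Throughout, "measure" on a compact space means finite regular Borel measure. Recall that $MA_\kappa$ says: if $\mathbb P$ is a nonempty ccc poset (every antichain, i.e. set of pairwise incompatible elements, is countable) and $D_\alpha$ $(\alpha<\kappa)$ are dense in $\mathbb P$, some filter meets every $D_\alpha$. MA says that $MA_\kappa$ holds for all infinite $\kappa<2^{\aleph_0}$. Consider, for an infinite cardinal $\kappa$, the statement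

$(M_\kappa)$: if $m$ is a measure on a compact Hausdorff space $Q$ and $m(Q)>0$, then $Q$ is not a union of $\le\kappa$ closed $m$-null sets.

**Lemma 1.** $MA_\kappa$ implies $(M_\kappa)$.

*Proof.* Suppose $Q=\bigcup_{\alpha<\kappa}F_\alpha$ with $F_\alpha$ closed and null (repeat sets if there are fewer), and $m(Q)>0$. Order the closed sets of positive measure by inclusion. If $K,K'$ are incompatible, then $m(K\cap K')=0$, since otherwise $K\cap K'$ lies below both. An uncountable antichain would contain infinitely many sets of measure $\ge1/n$ for one fixed $n$; any $N$ of them have union of measure $\ge N/n$, which exceeds $m(Q)$ for large $N$. So the poset is ccc. The set $D_\alpha=\{K:K\cap F_\alpha=\emptyset\}$ is dense: given $K$, we have $m(K\setminus F_\alpha)=m(K)>0$, and inner regularity gives a closed $K'\subseteq K\setminus F_\alpha$ of positive measure. A filter meeting all $D_\alpha$ is a family of compact sets in which finitely many always contain a common nonempty one. Its intersection is nonempty and misses every $F_\alpha$, a contradiction. $\square$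

**Lemma 2.** Assume $(M_\kappa)$. If $m$ is a measure on a compact Hausdorff space $Q$ and $Q=\bigsqcup_{\alpha<\kappa}F_\alpha$ with all $F_\alpha$ closed, then $m(Q)=\sum_\alpha m(F_\alpha)$.

*Proof.* Since $m$ is finite, $A=\{\alpha:m(F_\alpha)>0\}$ is countable. Clearly $\sum_\alpha m(F_\alpha)\le m(Q)$. If this is strict, then $m(Q\setminus\bigcup_{\alpha\in A}F_\alpha)>0$ by countable additivity. By regularity there is a compact $K\subseteq Q\setminus\bigcup_{\alpha\in A}F_\alpha$ with $m(K)>0$. But $K$ is covered by the closed null sets $K\cap F_\alpha$, $\alpha\notin A$, contradicting $(M_\kappa)$ for $m{\restriction}K$. $\square$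

So for measures the guess is right.

**Third test: connected sets.** At the other extreme, let $C$ be a continuum, that is, a nonempty compact connected Hausdorff space. If $C$ is cut into finitely many disjoint closed sets, connectedness leaves only one of them nonempty and nothing is to be shown. Sierpiński's theorem (proved in Section 3) says the same for countably many pieces. So consider

$(S_\kappa)$: no continuum is a disjoint union of at least two and at most $\kappa$ nonempty closed sets.

If $(S_\kappa)$ holds, $\kappa$-additivity is vacuous on continua. Section 2 shows that these two extremes suffice: $(S_\kappa)$ and $(M_\kappa)$ together give $\kappa$-additivity of all quasi-measures. The difficulty is $(S_\kappa)$. There Martin's axiom helps with $\kappa=\aleph_1$, but at $\aleph_2$ our argument needs a principle about trees of height $\omega_1$ that is not an application of MA to a ccc poset, and we shall force it separately. These notes do not decide whether $MA+2^{\aleph_0}>\aleph_2$ alone implies $\aleph_2$-additivity. The question itself has the answer yes.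

**Theorem A.** Over any model of ZFC+GCH there is a cardinal-preserving generic extension satisfying MA and $2^{\aleph_0}=\aleph_3$ in which every quasi-measure on every compact Hausdorff space is $\aleph_2$-additive. In this extension every quasi-measure is $\lambda$-additive if and only if $\lambda\le\aleph_2$, i.e. $\lambda<2^{\aleph_0}$.

Since Con(ZFC) implies Con(ZFC+GCH), it follows that if ZFC is consistent, so is ZFC + MA + $2^{\aleph_0}=\aleph_3$ + "every quasi-measure on every compact Hausdorff space is $\aleph_2$-additive". No large cardinals are used. A cardinal is *weakly inaccessible* if it is an uncountable regular limit cardinal.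

**Theorem B.** Let $V\models$ ZFC+GCH, and let $\kappa=\nu^+$ be a successor cardinal, $\kappa\ge\aleph_2$, such that no cardinal $\le\kappa$ is weakly inaccessible (e.g. $\kappa=\aleph_n$ for $2\le n<\omega$, $\aleph_{\omega+1}$, $\aleph_{\omega_1+5}$). Then there is a cardinal-preserving generic extension satisfying MA and $2^{\aleph_0}=\kappa^+$ in which:

1. every quasi-measure is $\lambda$-additive for all $\lambda<2^{\aleph_0}$, and this range is optimal;
2. no continuum can be partitioned into at least two and fewer than $2^{\aleph_0}$ closed nonempty sets.

## 2. From quasi-measures to partitions of continua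

This section proves, in ZFC, that $(S_\kappa)$ and $(M_\kappa)$ give $\kappa$-additivity. The device is to collapse each component of $C$ to a point; the quasi-measure then becomes a measure. We use the textbook fact that in a compact Hausdorff space the component of a point is the intersection of the clopen sets containing it.

**Lemma 3.** Let $\mu$ be a quasi-measure on $X$, let $C\subseteq X$ be closed and nonempty, $Q$ the quotient space of components of $C$, and $q:C\to Q$ the quotient map. Then $Q$ is compact, Hausdorff and zero-dimensional, and there is a measure $m$ on $Q$ with $m(F)=\mu(q^{-1}F)$ for all closed $F\subseteq Q$.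

*Example.* Let $X=[0,1]^2$, $Z=\{0\}\cup\{1/n:n\ge1\}$ and $C=[0,1]\times Z$. The components are the segments $[0,1]\times\{z\}$. The projection $C\to Z$ has these as fibers and maps a compact space onto a Hausdorff one, so $Q$ is a copy of the convergent sequence $Z$, and $m(\{z\})=\mu([0,1]\times\{z\})$.

*Proof.* **Step 1: the topology of $Q$.** $Q$ is compact as an image of $C$. A clopen subset of $C$ is a union of components, so its image in $Q$ is clopen. Two distinct components are separated by a clopen subset of $C$. Hence clopen sets separate points of $Q$, and $Q$ is Hausdorff. If $x\in O$ with $O$ open in $Q$, each $y\notin O$ is excluded by some clopen set containing $x$; by compactness of $Q\setminus O$, finitely many of these intersect in a clopen set inside $O$. So the clopen sets form a base.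

**Step 2: the measure.** For $E\subseteq Q$ clopen, $q^{-1}E$ is clopen in $C$, hence closed in $X$. Put $m_0(E)=\mu(q^{-1}E)$. By (3) this is finitely additive on the clopen algebra. So $I(\sum a_i1_{E_i})=\sum a_im_0(E_i)$ is a well-defined positive linear functional on the locally constant functions, with $|I(f)|\le\|f\|\,m_0(Q)$. These functions are uniformly dense in $C(Q)$ by the Stone–Weierstrass theorem, so $I$ extends continuously to $C(Q)$. The extension is positive: if $f\ge0$ and $f_n\to f$ uniformly with $f_n$ locally constant, then $f_n+\|f-f_n\|\ge0$ is locally constant, so $I(f)=\lim I(f_n+\|f-f_n\|)\ge0$. The Riesz theorem gives a measure $m$ with $\int f\,dm=I(f)$, and $f=1_E$ shows $m(E)=m_0(E)$ for clopen $E$.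

**Step 3: $m(F)\ge\mu(q^{-1}F)$ for closed $F$.** Given $\varepsilon>0$, regularity yields an open $O\supseteq F$ with $m(O)<m(F)+\varepsilon$. Cover $F$ by finitely many clopen subsets of $O$; their union $E$ is clopen and $F\subseteq E\subseteq O$. So $\mu(q^{-1}F)\le\mu(q^{-1}E)=m(E)<m(F)+\varepsilon$.

**Step 4: $m(F)\le\mu(q^{-1}F)$.** Given $\varepsilon>0$, (1.1) yields an open $U\supseteq q^{-1}F$ in $X$ with $\mu(U)<\mu(q^{-1}F)+\varepsilon$. The sets $q^{-1}E$, for clopen $E\supseteq F$, form a downward directed family of compact sets with intersection $q^{-1}F\subseteq U$. By compactness $q^{-1}E\subseteq U$ for one of them, and $m(F)\le m(E)=\mu(q^{-1}E)\le\mu(U)<\mu(q^{-1}F)+\varepsilon$. $\square$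

**Proposition 4.** $(S_\kappa)$ and $(M_\kappa)$ imply that every quasi-measure on a compact Hausdorff space is $\kappa$-additive.

*Proof.* Let $C=\bigsqcup_{\alpha<\kappa}C_\alpha$ with $C$ and all $C_\alpha$ closed. If $C=\emptyset$ there is nothing to do. A component $K$ of $C$ is a continuum, partitioned by the nonempty sets among the $K\cap C_\alpha$; by $(S_\kappa)$ only one is nonempty. So each component lies in a single $C_\alpha$, and each $C_\alpha$ is a union of components. With $q,Q,m$ from Lemma 3, the sets $F_\alpha=q(C_\alpha)$ are therefore pairwise disjoint, cover $Q$, satisfy $q^{-1}(F_\alpha)=C_\alpha$, and are closed because they are compact. Hence $m(F_\alpha)=\mu(C_\alpha)$ and $m(Q)=\mu(C)$, and Lemma 2 gives $\mu(C)=\sum_\alpha\mu(C_\alpha)$. $\square$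

If $X$ is zero-dimensional, the components of $C$ are points and $(S_\kappa)$ was not needed; there MA alone confirms the guess for all $\kappa<2^{\aleph_0}$, by Lemmas 1–3. What remains is $(S_\kappa)$.

## 3. Countable partitions of a continuum, and what happens at stage $\omega$

For this section and the next, $X$ is a continuum partitioned into nonempty closed sets $C_\xi$ $(\xi<\lambda)$, with $\lambda\ge2$ a cardinal. Let $P$ be the set of subcontinua of $X$ that meet at least two of the $C_\xi$. So $X\in P$, and a subcontinuum not in $P$ is contained in one $C_\xi$. For $K\in P$ put $P_K=\{K'\in P:K'\subseteq K\}$.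

*Example.* If $X=[0,1]$ is partitioned into singletons, $P$ is the set of closed intervals $[a,b]$ with $a<b$.

The tool for avoiding one piece is the following.

**Lemma 5.** If $K\in P$ and $\xi<\lambda$, there is $K'\in P_K$ with $K'\cap C_\xi=\emptyset$.

*Proof.* If $K\cap C_\xi=\emptyset$ take $K'=K$. Otherwise pick $\eta\ne\xi$ with $K\cap C_\eta\ne\emptyset$ and, by normality, a relatively open $U\subseteq K$ with $K\cap C_\eta\subseteq U$ and $\overline U\cap C_\xi=\emptyset$. Let $y\in K\cap C_\eta$ and let $K'$ be the component of $y$ in $\overline U$.

We show that $K'\not\subseteq U$. Suppose $K'\subseteq U$. As $K'$ is the intersection of the clopen subsets of $\overline U$ containing $y$, compactness gives $H$ clopen in $\overline U$ with $K'\subseteq H\subseteq U$. Then $H$ is closed in $K$; and $H$ is open in $\overline U$ and contained in $U$, so it is open in $U$ and hence in $K$. It is nonempty, and it is not $K$ because it misses the nonempty set $K\cap C_\xi$. This contradicts the connectedness of $K$.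

So $K'$ contains $y\in C_\eta$ and a point of $\overline U\setminus U$, which is not in $C_\eta$. Hence $K'\in P_K$, and $K'\cap C_\xi=\emptyset$ because $K'\subseteq\overline U$. $\square$

**Sierpiński's theorem, $(S_\omega)$.** Suppose $\lambda\le\omega$. Let $L_0=X$ and choose $L_{n+1}\in P_{L_n}$ missing $C_n$, for $n<\lambda$. The $L_n$ are decreasing nonempty compact sets; their intersection is nonempty and misses every $C_n$, a contradiction. With Proposition 4 and the countable additivity of measures, this gives the countable additivity of quasi-measures.

Two natural attempts try to go beyond $\omega$.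

*Continue the recursion transfinitely.* At stage $\omega$ we take $L_\omega=\bigcap_nL_n$. The intersection of a nonempty chain of continua is a continuum, but $L_\omega$ may have dropped into a single piece $C_\xi$ and left $P$; Lemma 5 then no longer applies. For $[0,1]$ with singletons this really occurs: if $x_n\ne1/2$ is the point to be avoided at stage $n$, we may take $L_{n+1}$ to be an interval centered at $1/2$, inside $L_n$, of length at most $1/(n+1)$ and missing $x_n$; then $L_\omega=\{1/2\}$.

*Apply Martin's axiom to $P$.* Order $P$ by inclusion. By Lemma 5 the sets $\{K\in P:K\cap C_\xi=\emptyset\}$ are dense. If $P$ were ccc and $\lambda\le\kappa$, then $MA_\kappa$ would give a filter meeting all of them, and its intersection would be nonempty and miss every $C_\xi$, exactly as in Lemma 1. But $P$ need not be ccc. For $[0,1]^2$ with its partition into singletons, the segments $\{x\}\times[0,1]$ are $2^{\aleph_0}$ pairwise disjoint, hence incompatible, members of $P$. Nothing here plays the part of the finite measure in Lemma 1.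

## 4. Rich subcontinua and trees of subcontinua

The way past both difficulties is a dichotomy. Either some $K\in P$ has the property that small families of members of $P_K$ are always met by a common $C_\xi$; then limits stay in $P$ and the recursion can continue. Or every $K$ has a small family with no common piece; then we can build a *thin tree* of subcontinua, of height and branching number only $\sigma$ instead of the whole of $P$, and a branch that is generic enough gives the contradiction.

**Definition.** Let $\sigma,\tau$ be infinite cardinals. Call $K\in P$ *$\sigma$-rich* if for every nonempty $\mathcal F\subseteq P_K$ with $|\mathcal F|\le\sigma$ some $C_\xi$ meets all members of $\mathcal F$. Call $K\in P$ *${<}\tau$-closed* if every decreasing sequence in $P_K$ of nonzero length $<\tau$ has its intersection in $P$.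

Both properties pass from $K$ to members of $P_K$. Every $K\in P$ is ${<}\omega$-closed, since a finite decreasing sequence has a last term.

*Example.* For $[0,1]$ with singletons no $K=[a,b]$ is $\sigma$-rich: if $a<c<d<b$, no singleton meets both $[a,c]$ and $[d,b]$. Nor is any $K$ ${<}\omega_1$-closed, since intervals may shrink to a point.

**Lemma 6.** If $K$ is $\sigma$-rich, then $K$ is ${<}\sigma^+$-closed.

*Proof.* Let $\langle K_i:i<\delta\rangle$ be decreasing in $P_K$, $0<\delta<\sigma^+$, and $L=\bigcap_iK_i$, a continuum. There are at most $\sigma$ sets $K_i$, so some $C_\xi$ meets all of them, and by compactness $C_\xi\cap L\ne\emptyset$. Suppose $L\notin P$; then $L\subseteq C_\xi$. By Lemma 5 choose $K''\in P_{K_0}$ with $K''\cap C_\xi=\emptyset$. By richness some $C_\eta$ meets $K''$ and all $K_i$. Then $\eta\ne\xi$ because $C_\eta$ meets $K''$, and $C_\eta\cap L\ne\emptyset$ by compactness. This contradicts $L\subseteq C_\xi$. $\square$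

For the other half of the dichotomy we state what we need of a tree. For an infinite regular cardinal $\sigma$, ${}^{<\sigma}\sigma$ is the set of functions from ordinals $<\sigma$ into $\sigma$; $\mathrm{lh}(s)$ is the domain of $s$.

**Definition.** Let $T\subseteq{}^{<\sigma}\sigma$. A set $D\subseteq T$ is *successor-dense* in $T$ if for every $s\in T$ there is $i<\sigma$ with $s^\frown i\in D$.

**Principle $B(\sigma,\kappa)$.** There is a nonempty $T\subseteq{}^{<\sigma}\sigma$, closed under initial segments and under $s\mapsto s^\frown i$ $(i<\sigma)$, such that for any successor-dense sets $D_\xi\subseteq T$ $(\xi<\kappa)$ there is $f:\sigma\to\sigma$ with $f{\restriction}j\in T$ for all $j<\sigma$ and, for every $\xi<\kappa$, $f{\restriction}j\in D_\xi$ for some $j<\sigma$.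

*Example.* $B(\sigma,\sigma)$ holds in ZFC with $T={}^{<\sigma}\sigma$: by recursion choose $f(\xi)=i$ with $(f{\restriction}\xi)^\frown i\in D_\xi$. On the other hand $B(\sigma,\kappa)$ fails for $\kappa\ge2^\sigma$. Indeed, for $h:\sigma\to\sigma$ the set $D_h=\{s\in T:s\ne h{\restriction}\mathrm{lh}(s)\}$ is successor-dense (choose $i\ne h(\mathrm{lh}(s))$), there are $\sigma^\sigma=2^\sigma$ such sets, and $f$ never enters $D_f$.

**Lemma 7.** Let $\sigma$ be infinite and regular, suppose $B(\sigma,\kappa)$ holds and $\lambda\le\kappa$, and let $K^*\in P$ be ${<}\sigma$-closed. Then some $K\in P_{K^*}$ is $\sigma$-rich.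

*Proof.* Suppose not. Then for every $K\in P_{K^*}$ we can choose a family $\{K^i:i<\sigma\}\subseteq P_K$ (repetitions allowed) such that no $C_\xi$ meets all $K^i$.

**Step 1: the tree of subcontinua.** For $s\in{}^{<\sigma}\sigma$ define $K_\emptyset=K^*$, $K_{s^\frown i}=(K_s)^i$, and $K_s=\bigcap_{j<\mathrm{lh}(s)}K_{s\restriction j}$ if $\mathrm{lh}(s)$ is a limit. By induction $K_s\in P_{K^*}$ and $K_s\subseteq K_{s\restriction j}$: at limits the sequence $\langle K_{s\restriction j}:j<\mathrm{lh}(s)\rangle$ is decreasing in $P_{K^*}$ of length $<\sigma$, so its intersection is in $P$ because $K^*$ is ${<}\sigma$-closed.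

**Step 2: a branch that avoids everything.** Let $T$ witness $B(\sigma,\kappa)$. For $\xi<\lambda$ put $D_\xi=\{s\in T:K_s\cap C_\xi=\emptyset\}$. Given $s\in T$, the set $C_\xi$ misses some $(K_s)^i=K_{s^\frown i}$, and $s^\frown i\in T$; so $D_\xi$ is successor-dense. For $\lambda\le\xi<\kappa$ put $D_\xi=T$. Let $f$ be as in $B(\sigma,\kappa)$. The sets $K_{f\restriction j}$ $(j<\sigma)$ are decreasing, nonempty and compact, so they have a common point; and every $C_\xi$ is missed by one of them. This contradicts $X=\bigcup_\xi C_\xi$. $\square$

**Theorem 8.** Let $\kappa$ be an infinite cardinal such that no cardinal $\le\kappa$ is weakly inaccessible, and suppose $B(\sigma,\kappa)$ holds for every infinite regular $\sigma<\kappa$. Then $(S_\kappa)$ holds.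

*Proof.* Suppose that $X$ and $C_\xi$ $(\xi<\lambda)$ are as above with $2\le\lambda\le\kappa$.

**Step 1: to find members of $P$ that are closed under longer and longer sequences.** We build a decreasing sequence $\langle K^{(\tau)}:\tau\text{ an infinite cardinal}\le\kappa\rangle$ in $P$ with $K^{(\tau)}$ ${<}\tau$-closed, by recursion on $\tau$.

Let $K^{(\omega)}=X$.

If $\tau=\sigma^+$ with $\sigma$ regular, then $\sigma<\kappa$, and Lemma 7 with $K^*=K^{(\sigma)}$ gives a $\sigma$-rich $K^{(\tau)}\in P_{K^{(\sigma)}}$. By Lemma 6 it is ${<}\sigma^+$-closed.

If $\tau=\sigma^+$ with $\sigma$ singular, let $K^{(\tau)}=K^{(\sigma)}$. For a decreasing sequence of limit length $\delta<\sigma^+$, $\mathrm{cf}(\delta)$ is regular and at most $\sigma$, hence $<\sigma$. A cofinal subsequence of that length has the same intersection, which is in $P$ since $K^{(\sigma)}$ is ${<}\sigma$-closed. For successor lengths the intersection is the last term.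

If $\tau>\omega$ is a limit cardinal, then $\tau$ is singular by hypothesis. Let $\eta=\mathrm{cf}(\tau)<\tau$ and let $\langle\tau_i:i<\eta\rangle$ be an increasing cofinal sequence of cardinals in $\tau$ with $\tau_0>\eta$. The $K^{(\tau_i)}$ form a decreasing sequence in $P_{K^{(\tau_0)}}$ of length $\eta<\tau_0$, so $K^{(\tau)}:=\bigcap_iK^{(\tau_i)}\in P$. It is contained in $K^{(\tau')}$ for every infinite cardinal $\tau'<\tau$, so it is ${<}\tau'$-closed for all these $\tau'$. Since every ordinal below the limit cardinal $\tau$ is below some infinite cardinal $\tau'<\tau$, it is ${<}\tau$-closed.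

**Step 2: to run the transfinite recursion.** Let $L_0=K^{(\kappa)}$. For $\xi<\lambda$ choose $L_{\xi+1}\in P_{L_\xi}$ with $L_{\xi+1}\cap C_\xi=\emptyset$ (Lemma 5), and for limit $\delta<\lambda$ let $L_\delta=\bigcap_{\xi<\delta}L_\xi$, which is in $P$ because $\delta<\kappa$ and $L_0$ is ${<}\kappa$-closed. The sets $L_{\xi+1}$ $(\xi<\lambda)$ are decreasing, nonempty and compact, so they have a common point; it lies in no $C_\xi$, a contradiction. $\square$

For $\kappa=\omega$ the hypothesis is empty and this is Sierpiński's theorem. For $\kappa=\omega_1$ it is the theorem on continua in G. Gruenhage, *Partitions of compact Hausdorff spaces*, Fund. Math. 142 (1993).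

## 5. $B(\omega,\kappa)$ from Martin's axiom, and the difficulty with $B(\omega_1,\omega_2)$

**Lemma 9.** $MA_\kappa$ implies $B(\omega,\kappa)$.

*Proof.* Let $T={}^{<\omega}\omega$, a countable and hence ccc poset under reverse extension. If $D_\xi\subseteq T$ is successor-dense, every $s$ has an extension $s^\frown i\in D_\xi$, so the set of extensions of elements of $D_\xi$ is dense. So is $\{s:\mathrm{lh}(s)\ge n\}$ for each $n$. Let a filter meet these $\le\kappa$ dense sets. Its members are compatible functions of unbounded length, so its union is some $f:\omega\to\omega$. For each $\xi$ it contains an extension of some $d\in D_\xi$, and $d=f{\restriction}\mathrm{lh}(d)$. $\square$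

So under $MA_{\omega_1}$ everything is in place for $\kappa=\omega_1$: Lemma 9, Theorem 8, Lemma 1 and Proposition 4 give $\aleph_1$-additivity. For $\kappa=\omega_2$, Theorem 8 also asks for $B(\omega_1,\omega_2)$, and here the proof of Lemma 9 stops: ${}^{<\omega_1}\omega_1$ has the uncountable antichain $\{\langle i\rangle:i<\omega_1\}$ and is not ccc.

Could we add the branch by force, over a model $W$ of MA with $2^{\aleph_0}=\aleph_3$? Let $g$ be generic over $W$ for ${}^{<\omega_1}\omega_1$. This poset is countably closed (every decreasing $\omega$-sequence has a lower bound), so it adds no reals and preserves $\omega_1$. For $r\in2^\omega$, any $s$ can be extended with zeros up to a limit ordinal $\delta$ and then by a copy of $r$ on $[\delta,\delta+\omega)$. So by genericity the map $\delta\mapsto\langle g(\delta+n):n<\omega\rangle$ sends a subset of $\omega_1$ onto $2^\omega$. The extension satisfies CH, and the large continuum is gone.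

Hence the order must be reversed: *first* add many generic functions $\omega_1\to\omega_1$ over a model $V$ of GCH, and *then* force MA by a ccc poset. There are two objections. The initial segments of these functions lie in $V$, so they are branches only through the old tree $({}^{<\omega_1}\omega_1)^V$; this is why $B$ leaves the choice of $T$ open. The more serious one is that the sets $D_\xi$ appear only in the final model, long after the functions were chosen. The next lemma answers it: in the intermediate model a ccc name for a successor-dense set can be replaced by an actual dense set.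

## 6. Replacing a ccc name by a dense set

**Lemma 10.** Let $V_1$ be a generic extension of $V$ such that every countable sequence of elements of $V$ lying in $V_1$ lies in $V$. Let $\sigma$ be an uncountable regular cardinal of $V_1$ and $T=({}^{<\sigma}\sigma)^V$. In $V_1$, let $\mathbb Q$ be ccc, $q_0\in\mathbb Q$, and $\dot D$ a $\mathbb Q$-name with $q_0\Vdash$ "$\dot D\subseteq T$ is successor-dense in $T$". Then
$$E=\{t\in T:\ q_0\Vdash\exists j\le\mathrm{lh}(t)\ \ t{\restriction}j\in\dot D\}$$
is dense in $T$: every $s\in T$ has an extension in $E$.

*Proof.* Work in $V_1$ and let $t_0=s$. We extend step by step; each failure to be in $E$ will produce a new element of an antichain.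

*Successor step.* Given $t_\alpha\in T$, stop if $t_\alpha\in E$. Otherwise $q_0$ does not force that an initial segment of $t_\alpha$ (possibly $t_\alpha$ itself) is in $\dot D$, so some $q\le q_0$ forces that none is. As $q$ forces $\dot D$ to be successor-dense, there are $q_\alpha\le q$ and $i<\sigma$ with $q_\alpha\Vdash t_\alpha{}^\frown i\in\dot D$. Put $t_{\alpha+1}=t_\alpha{}^\frown i$.

*Limit step.* At a countable limit $\alpha$ put $t_\alpha=\bigcup_{\beta<\alpha}t_\beta$. The sequence $\langle t_\beta:\beta<\alpha\rangle$ is a countable sequence of elements of $V$, so it is in $V$, and $t_\alpha\in V$. Its length is $<\sigma$ since $\sigma$ is regular and uncountable. So $t_\alpha\in T$.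

*The construction stops.* Let $\alpha<\beta$ be stages at which $q_\alpha,q_\beta$ were chosen. Then $q_\alpha$ forces $t_{\alpha+1}\in\dot D$, while $q_\beta$ forces that no initial segment of $t_\beta\supseteq t_{\alpha+1}$ is in $\dot D$. So $q_\alpha$ and $q_\beta$ are incompatible. If the construction ran through all countable stages, $\{q_\alpha:\alpha<\omega_1\}$ would be an uncountable antichain. So it stops at some countable stage $\alpha$, and $t_\alpha\in E$ extends $s$. $\square$

We shall use one chain condition argument three times. Recall the $\Delta$-system lemma: if $\lambda^{<\lambda}=\lambda$, then among any $\lambda^+$ distinct sets of size $<\lambda$ there are $\lambda^+$ whose pairwise intersections are one and the same set, the root. Under GCH a successor cardinal $\lambda=\rho^+$ satisfies $\lambda^{<\lambda}=\lambda^\rho\le(2^\rho)^\rho=2^\rho=\lambda$.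

**Lemma 11.** (GCH) Let $\lambda=\rho^+$ with $\rho$ infinite, and let $\mathbb P$ be a poset whose elements are functions with domain of size $\le\rho$ and values in $\lambda$, such that two conditions that agree on the intersection of their domains are compatible. Then $\mathbb P$ is $\lambda^+$-cc, i.e. has no antichain of size $\lambda^+$.

*Proof.* Take $\lambda^+$ distinct conditions. A given domain carries at most $\lambda^\rho=\lambda$ of them, so there are $\lambda^+$ with distinct domains, and $\lambda^+$ of these have domains forming a $\Delta$-system with root $r$. There are at most $\lambda^\rho=\lambda$ functions from $r$ to $\lambda$, so two of the conditions agree on $r$, the intersection of their domains. They are compatible. $\square$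

## 7. A model with $2^{\aleph_0}=\aleph_3$: proof of Theorem A

**Step 1: add $\omega_3$ generic functions.** Let $V\models$ GCH and let $\mathbb P$ be the set of countable partial functions from $\omega_3\times\omega_1$ to $\omega_1$, ordered by reverse inclusion. It is countably closed, so it adds no countable sequences of elements of $V$ and preserves $\omega_1$. By Lemma 11 with $\rho=\omega$ it is $\omega_2$-cc, so it preserves all cardinals $\ge\omega_2$. Let $G$ be $\mathbb P$-generic over $V$ and $V_1=V[G]$.

**Step 2: check that MA can be forced with $2^{\aleph_0}=\omega_3$.** We have $|\mathbb P|=\omega_3^\omega=\omega_3$. A nice name for a subset of $\omega_2$ is given by $\omega_2$ antichains, each of size $\le\omega_1$. So in $V_1$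
$$2^{\omega_2}\le\big((\omega_3^{\omega_1})^{\omega_2}\big)^V=\omega_3,$$
because $\omega_3^{\omega_2}=(2^{\omega_2})^{\omega_2}=2^{\omega_2}=\omega_3$ in $V$. Hence $V_1\models2^{<\omega_3}=\omega_3$. The Solovay–Tennenbaum theorem (Kunen, *Set Theory*, 1980, Thm VIII.6.3) says: if $\theta>\omega$ is regular and $2^{<\theta}=\theta$, there is a ccc poset forcing MA + $2^\omega=\theta$. Let $\mathbb Q\in V_1$ be such a poset for $\theta=\omega_3$, let $H$ be $\mathbb Q$-generic over $V_1$, and $W=V_1[H]$. Cardinals are the same in $V,V_1,W$.

**Step 3: $W\models B(\omega_1,\omega_2)$; replacing the dense sets.** Let $T=({}^{<\omega_1}\omega_1)^V$. It is nonempty and closed under initial segments and under $s\mapsto s^\frown i$, and by CH it has size $\omega_1$ in $V$. In $W$ let $\langle D_\xi:\xi<\omega_2\rangle$ be successor-dense subsets of $T$. Take a name $\langle\dot D_\xi:\xi<\omega_2\rangle\in V_1$ for this sequence and $q_0\in H$ forcing that all $\dot D_\xi$ are successor-dense subsets of $T$. Let $E_\xi$ be obtained from $\dot D_\xi,q_0$ as in Lemma 10. Each $E_\xi$ is dense in $T$, and $\langle E_\xi:\xi<\omega_2\rangle\in V_1$.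

**Step 4: find a coordinate generic over $\langle E_\xi\rangle$.** The sequence is coded by the subset $\{(\xi,t):t\in E_\xi\}$ of $\omega_2\times T$, a set of size $\omega_2$. So it has a nice $\mathbb P$-name built from $\omega_2$ antichains, each of size $\le\omega_1$, hence from at most $\omega_2$ conditions, each of which is countable. So there is $A\in V$, $A\subseteq\omega_3$, $|A|\le\omega_2$, such that all these conditions have domain inside $A\times\omega_1$. Thus $\langle E_\xi\rangle\in V[G_A]$, where $G_A=\{p\in G:\mathrm{dom}\,p\subseteq A\times\omega_1\}$. Pick $\alpha\in\omega_3\setminus A$, and let $g:\omega_1\to\omega_1$ be the $\alpha$-th coordinate function of $\bigcup G$. By the product lemma $g$ is generic over $V[G_A]$ for the poset $\mathbb F$ of countable partial functions $\omega_1\to\omega_1$ in $V$.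

**Step 5: $g$ is the required branch.** For $j<\omega_1$ the conditions $p\in\mathbb F$ with $j\subseteq\mathrm{dom}\,p$ are dense, so $g{\restriction}j=p{\restriction}j$ for some $p\in\mathbb F$; hence $g{\restriction}j\in T$. Fix $\xi<\omega_2$. Every element of $\mathbb F$ has domain bounded in $\omega_1$, so it extends to a member of $T$, which extends to a member of $E_\xi$, which is again in $\mathbb F$. So the set of conditions in $\mathbb F$ that extend a member of $E_\xi$ is dense and lies in $V[G_A]$, and there is $t\in E_\xi$ with $t\subseteq g$. By definition of $E_\xi$ and since $q_0\in H$, there is $j\le\mathrm{lh}(t)<\omega_1$ with $g{\restriction}j=t{\restriction}j\in D_\xi$. So $f=g$ is as required, and $B(\omega_1,\omega_2)$ holds in $W$.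

**Step 6: conclusion.** In $W$, MA and $2^{\aleph_0}=\omega_3$ give $MA_{\omega_2}$, hence $(M_{\omega_2})$ by Lemma 1 and $B(\omega,\omega_2)$ by Lemma 9. With Step 5, $B(\sigma,\omega_2)$ holds for all infinite regular $\sigma<\omega_2$. No cardinal $\le\omega_2$ is weakly inaccessible. So $(S_{\omega_2})$ holds by Theorem 8, and by Proposition 4 every quasi-measure on every compact Hausdorff space in $W$ is $\aleph_2$-additive, hence $\lambda$-additive for all $\lambda\le\aleph_2$. For $\lambda\ge\aleph_3=2^{\aleph_0}$ additivity fails by the first test in Section 1. $\blacksquare$

## 8. Successor cardinals $\kappa$ below the first weakly inaccessible: proof of Theorem B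

For larger $\kappa$, Theorem 8 asks for $B(\sigma,\kappa)$ at *every* infinite regular $\sigma<\kappa$. So we add, for each uncountable one, $\kappa^+$ generic functions $\sigma\to\sigma$, all at once. What is new is that cardinals must be shown to survive. For this we use Easton's lemma (Jech, *Set Theory*, Lemma 15.19), in the following form; we include its proof.

**Lemma 12.** Let $\lambda$ be an infinite cardinal in $V$, $\mathbb C$ a $\lambda^+$-cc poset, and $\mathbb S$ a poset in which every decreasing sequence of length $<\lambda^+$ has a lower bound. If $G_{\mathbb C}\times G_{\mathbb S}$ is $\mathbb C\times\mathbb S$-generic over $V$, every function from $\lambda$ to an ordinal $\tau$ in $V[G_{\mathbb C}\times G_{\mathbb S}]$ lies in $V[G_{\mathbb C}]$.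

*Proof.* Let $(c,s)\in G_{\mathbb C}\times G_{\mathbb S}$ force $\dot h:\lambda\to\tau$. In $V$, for $i<\lambda$ let $Z_i$ be the set of $s'\le s$ for which there is an antichain $A$ of conditions below $c$, maximal below $c$, such that $(a,s')$ decides $\dot h(i)$ for each $a\in A$. Clearly $Z_i$ is closed downward.

*$Z_i$ is dense below $s$.* Given $s_0\le s$, build $a_\gamma\in\mathbb C$ and a decreasing sequence $s_\gamma$. If $\{a_\beta:\beta<\gamma\}$ is maximal below $c$, stop. Otherwise take $c'\le c$ incompatible with all $a_\beta$, $\beta<\gamma$, and $(a_\gamma,s_{\gamma+1})\le(c',s_\gamma)$ deciding $\dot h(i)$. At limits $\gamma<\lambda^+$ let $s_\gamma$ be a lower bound. The $a_\gamma$ form an antichain, so the construction stops at some $\gamma<\lambda^+$. For $\beta<\gamma$ we have $(a_\beta,s_\gamma)\le(a_\beta,s_{\beta+1})$, so $s_\gamma\in Z_i$.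

*Reading off $h$.* A decreasing recursion of length $\lambda$, entering $Z_i$ at step $i$ and taking lower bounds at limits and at the end, shows that $\bigcap_{i<\lambda}Z_i$ is dense below $s$. So there is $s'\in G_{\mathbb S}\cap\bigcap_iZ_i$. Choose in $V$ antichains $A_i$ witnessing $s'\in Z_i$. As $c\in G_{\mathbb C}$, there is exactly one $a\in A_i\cap G_{\mathbb C}$; since $(a,s')\in G_{\mathbb C}\times G_{\mathbb S}$, the value $h(i)$ is the one decided by $(a,s')$. This computes $h$ in $V[G_{\mathbb C}]$. $\square$

*Proof of Theorem B.* Let $V,\kappa=\nu^+$ be as in the theorem, $\theta=\kappa^+$, and let $R$ be the set of regular cardinals $\sigma$ with $\omega_1\le\sigma\le\nu$. For $\sigma\in R$ let $\mathbb P_\sigma$ be the set of partial functions $p:\theta\times\sigma\to\sigma$ with $|p|<\sigma$, ordered by reverse inclusion. Let $\mathbb P=\prod_{\sigma\in R}\mathbb P_\sigma$ with full support, and let $G$ be $\mathbb P$-generic over $V$. (For $\kappa=\omega_2$ we have $R=\{\omega_1\}$, and $\mathbb P$ is the poset of Section 7.)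

**Step 1: no new countable sequences.** Each $\sigma\in R$ is regular and uncountable, so the union of a decreasing $\omega$-sequence in $\mathbb P_\sigma$ has size $<\sigma$. So $\mathbb P$ is countably closed, and $V$ and $V[G]$ have the same countable sequences of elements of $V$.

**Step 2: $\mathbb P$ is $\theta$-cc.** View a condition $p$ as one function on $\{(\sigma,\beta,\gamma):(\beta,\gamma)\in\mathrm{dom}\,p(\sigma)\}$. Its size is $\sum_{\sigma\in R}|p(\sigma)|\le\nu$, since $|R|\le\nu$ and $|p(\sigma)|<\sigma\le\nu$; its values are below $\nu$. Two conditions agreeing where both are defined have as a common extension their coordinatewise union. So Lemma 11 applies with $\rho=\nu$, $\lambda=\kappa$, and gives the $\kappa^+$-cc.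

**Step 3: cardinals and regularity are preserved.** By Step 2 cardinals $\ge\theta$ are preserved and regular ones stay regular. Suppose some infinite $\tau\le\kappa$ is regular in $V$ but not in $V[G]$, and let $\lambda=\mathrm{cf}^{V[G]}(\tau)<\tau$. Then $\tau>\omega$, and $\lambda$ is regular in $V[G]$, hence in $V$. If $\lambda=\omega$, a countable cofinal sequence in $\tau$ would lie in $V$ by Step 1, contradicting the regularity of $\tau$ in $V$. So $\lambda$ is uncountable, and $\lambda<\tau\le\kappa=\nu^+$ gives $\lambda\le\nu$; thus $\lambda\in R$. Factor $\mathbb P=\mathbb P_{\le\lambda}\times\mathbb P_{>\lambda}$, according to $\sigma\le\lambda$ or $\sigma>\lambda$.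

For $\sigma>\lambda$ regular, the union of at most $\lambda$ sets of size $<\sigma$ has size $<\sigma$. So in $\mathbb P_{>\lambda}$ decreasing sequences of length $<\lambda^+$ have lower bounds.

The cardinal $\lambda$ is uncountable, regular and not weakly inaccessible, so $\lambda=\rho^+$ for some $\rho$, necessarily infinite. A condition in $\mathbb P_{\le\lambda}$ has at most $\rho$ coordinates, each of size at most $\rho$ (also the one for $\sigma=\lambda$, since $|p(\lambda)|<\rho^+$). So its total size is at most $\rho$, its values are below $\lambda$, and Lemma 11 shows that $\mathbb P_{\le\lambda}$ is $\lambda^+$-cc.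

By Lemma 12 a cofinal map $h:\lambda\to\tau$ in $V[G]$ lies in $V[G_{\le\lambda}]$. By the $\lambda^+$-cc there are in $V$ sets $Y_i\subseteq\tau$ $(i<\lambda)$ of size at most $\lambda$ with $h(i)\in Y_i$. Then $\bigcup_iY_i$ has size $\le\lambda<\tau$ in $V$, so it is bounded in the regular cardinal $\tau$, and $h$ is not cofinal, a contradiction.

So regular cardinals of $V$ stay regular. Every successor cardinal of $V$ remains a cardinal, and limit cardinals are suprema of such; so all cardinals are preserved.

**Step 4: force MA.** Conditions are functions of size $\le\nu$ from a subset of a set of size $\theta$ into $\nu$, so $|\mathbb P|\le\theta^\nu\le(2^\kappa)^\nu=2^\kappa=\theta$. A nice name for a subset of $\kappa$ consists of $\kappa$ antichains, each of size $\le\kappa$, so in $V_1:=V[G]$ we have $2^\kappa\le\big((\theta^\kappa)^\kappa\big)^V=\theta$. Thus $V_1\models2^{<\theta}=\theta$, and $\theta$ is regular there. By Solovay–Tennenbaum let $\mathbb Q\in V_1$ be ccc forcing MA + $2^{\aleph_0}=\theta$, $H$ generic over $V_1$, and $W=V_1[H]$. The ccc forcing preserves cardinals and regularity too. So the infinite regular cardinals of $W$ below $\kappa$ are $\omega$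 and the members of $R$. No cardinal $\le\kappa$ is weakly inaccessible in $W$, for a regular limit cardinal of $W$ is one in $V$ as well.

**Step 5: $W\models B(\sigma,\kappa)$ for $\sigma\in R$.** Let $T=({}^{<\sigma}\sigma)^V$. It has the required closure properties, and by GCH $|T|=\sigma^{<\sigma}=\sigma\le\kappa$ in $V$. Let $D_\xi\subseteq T$ $(\xi<\kappa)$ be successor-dense, in $W$. As in Section 7, take a name $\langle\dot D_\xi:\xi<\kappa\rangle\in V_1$ and $q_0\in H$ forcing all $\dot D_\xi$ to be successor-dense subsets of $T$. By Step 1 and Step 3 Lemma 10 applies, and gives $\langle E_\xi:\xi<\kappa\rangle\in V_1$ with each $E_\xi$ dense in $T$.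

The sequence is coded by a subset of $\kappa\times T$. By the $\theta$-cc it has a nice $\mathbb P$-name using at most $\kappa$ conditions, each of total size $\le\nu$. So at most $\kappa$ ordinals occur as first coordinates in the $\sigma$-th components of these conditions, and there is $\alpha<\theta$ such that none of them has in its $\sigma$-th component a domain point $(\alpha,\cdot)$. Write $\mathbb P\cong\mathbb P'\times\mathbb F$ with $\mathbb P'=\{p\in\mathbb P:\mathrm{dom}\,p(\sigma)\subseteq(\theta\setminus\{\alpha\})\times\sigma\}$ and $\mathbb F$ the poset, in $V$, of partial functions $\sigma\to\sigma$ of size $<\sigma$. All conditions used in the name are in $\mathbb P'$, so $\langle E_\xi\rangle\in V[G\cap\mathbb P']$. By the product lemma the $\alpha$-th generic function $g:\sigma\to\sigma$ of the factor $\mathbb P_\sigma$ is $\mathbb F$-generic over $V[G\cap\mathbb P']$.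

For $j<\sigma$ the conditions of $\mathbb F$ with domain containing $j$ are dense, so $g{\restriction}j\in V$ and $g{\restriction}j\in T$. Let $\xi<\kappa$. An element of $\mathbb F$ has domain of size $<\sigma$, bounded in the regular cardinal $\sigma$; so it extends to a member of $T$, and then to a member of $E_\xi$, which is in $\mathbb F$. By genericity some $t\in E_\xi$ satisfies $t\subseteq g$. As $q_0\in H$, some $t{\restriction}j=g{\restriction}j$, $j\le\mathrm{lh}(t)<\sigma$, is in $D_\xi$. So $f=g$ works.

**Step 6: conclusion.** In $W$, $MA_\kappa$ holds since $\kappa<\theta=2^{\aleph_0}$. Hence $(M_\kappa)$ and $B(\omega,\kappa)$ hold by Lemmas 1 and 9. With Step 5, Theorem 8 gives $(S_\kappa)$. As $2^{\aleph_0}=\kappa^+$, "fewer than $2^{\aleph_0}$" means "at most $\kappa$", so this is statement 2. Proposition 4 gives $\kappa$-additivity, hence $\lambda$-additivity for all $\lambda\le\kappa$, i.e. for all $\lambda<2^{\aleph_0}$. By the first test in Section 1 this range is optimal, which is statement 1. Statement 2 is optimal as well, since $[0,1]$ is partitioned into $2^{\aleph_0}$ singletons. $\blacksquare$
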